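# Identities of left divisible left distributive groupoids

## Doubling on $\mathbb Q/\mathbb Z$

Take the abelian group $\mathbb Q/\mathbb Z$ with the operation
$$x\cdot y=2y-x .$$
Let us compute two triple products:
$$x\cdot(y\cdot z)=2(2z-y)-x=4z-2y-x,$$
$$(x\cdot y)\cdot(x\cdot z)=2(2z-x)-(2y-x)=4z-2y-x .$$
They agree, so the operation distributes over itself from the left. Next, try to solve $x\cdot z=y$ for $z$. This says $2z=x+y$, and in $\mathbb Q/\mathbb Z$ every element can be halved, so there is a solution. But there are two of them, differing by $\tfrac12$. For instance $0\cdot 0=0=0\cdot\tfrac12$. So left translations are onto but not one-to-one.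

Now put the same operation $x\cdot y=2y-x$ on $\mathbb Q$. The computation above did not use $\mathbb Z$, so the operation is still left distributive, and now $x\cdot z=y$ has exactly one solution, $z=(x+y)/2$. Reduction modulo $\mathbb Z$ is a homomorphism from $\mathbb Q$ onto $\mathbb Q/\mathbb Z$, and identities pass to homomorphic images. Hence every identity that holds in all left distributive groupoids with *uniquely* solvable equations $x\cdot z=y$ holds in $\mathbb Q$, and therefore in $\mathbb Q/\mathbb Z$, where the solutions are not unique.

We were lucky: a cover with unique solutions was at hand. In general, suppose we only know that the equations $x\cdot z=y$ are solvable. Must every identity that is forced by unique solvability still hold? This is what these notes prove.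

## Left divisibility, left cancellation, and three varieties

**Definition.** A *groupoid* is a nonempty set with a binary operation; we write $ab$ for $a\cdot b$, and $L_a$ for the left translation $z\mapsto az$. A groupoid is

- *left distributive* (LD) if $x(yz)=(xy)(xz)$;
- *left divisible* if for all $x,y$ there is $z$ with $xz=y$, that is, every $L_a$ is surjective;
- *left cancellative* if $xy=xz$ implies $y=z$, that is, every $L_a$ is injective;
- a *left quasigroup* if it is left divisible and left cancellative, that is, every $L_a$ is bijective;
- *left idempotent* (LI) if $(xx)y=xy$, that is, $L_{aa}=L_a$ for all $a$;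
- *idempotent* if $xx=x$.

A group with conjugation $x\cdot y=xyx^{-1}$ is an idempotent LD left quasigroup. For a cheaper source of examples take any set with a self-map $f$ and put $x\cdot y=f(y)$. Both sides of LD equal $f(f(z))$, and LI holds because $L_a=f$ for every $a$. On $\mathbb N=\{0,1,2,\dots\}$, the map $f(n)=\max(n-1,0)$ gives a left divisible groupoid that is not left cancellative, and $f(n)=n+1$ gives a left cancellative one that is not left divisible. On a finite set, surjective and injective self-maps are the same, so finite examples cannot tell these notions apart.

Left distributivity says that each $L_a$ is an endomorphism. Read as an equation between maps, it says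
$$L_aL_b=L_{ab}L_a. \tag{1}$$
If the groupoid is left divisible, put $b=a$: then $L_aL_a=L_{aa}L_a$, and since $L_a$ is onto we may cancel it on the right, which gives $L_{aa}=L_a$. So every left divisible LD groupoid is LI.

Recall that the variety generated by a class of groupoids is the class of all groupoids that satisfy every identity valid in the given class. By Birkhoff's theorem this is also the closure of the class under products, subgroupoids and homomorphic images. Two classes generate the same variety exactly when they satisfy the same identities. We write

- LDLD for the variety generated by the left divisible LD groupoids,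
- LDLQ for the variety generated by the LD left quasigroups,
- LCLDLI for the variety generated by the left cancellative, left distributive, left idempotent groupoids.

An LD left quasigroup is left divisible, hence LI, and it is left cancellative. So $\mathrm{LDLQ}\subseteq\mathrm{LDLD}$ and $\mathrm{LDLQ}\subseteq\mathrm{LCLDLI}$ are immediate. A known result of Dehornoy and Kepka says that $\mathrm{LCLDLI}=\mathrm{LDLQ}$, and that this is also the variety generated by the half-conjugacy groupoids, which we meet in a moment. The question, posed as open and with source "On Equational Theory of Left Divisible Left Distributive Groupoids", is to prove or disprove that $\mathrm{LDLD}=\mathrm{LDLQ}=\mathrm{LCLDLI}$. We shall prove it. The proof does not use the Dehornoy–Kepka theorem; it reproves it along the way.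

## Reading a term in a free group

To compare identities we want one concrete LD left quasigroup that tells as many terms apart as possible.

**Definition.** For a group $G$ and a subset $X\subseteq G$, the *half-conjugacy groupoid* is $G\times X$ with
$$(a,x)\wedge(b,y)=(axa^{-1}b,\;y).$$

It is an LD left quasigroup. Left translation by $(a,x)$ multiplies the first coordinate on the left by $axa^{-1}$ and fixes the second, so it is bijective. For LD let $p=(a,x)$, $q=(b,y)$, $r=(c,z)$. Then $qr=(byb^{-1}c,z)$ and
$$p(qr)=(axa^{-1}\,byb^{-1}c,\;z),$$
while $pq=(axa^{-1}b,y)$ and $pr=(axa^{-1}c,z)$ give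
$$(pq)(pr)=\bigl(axa^{-1}b\;y\;b^{-1}ax^{-1}a^{-1}\cdot axa^{-1}c,\;z\bigr)=(axa^{-1}\,byb^{-1}c,\;z).$$

Now let $X$ be a nonempty set of variables and $F=F(X)$ the free group on $X$. A term over $X$ is evaluated in $F\times X$ by sending each variable $x$ to $(1,x)$. The two coordinates of the value have a recursive description.

**Definition.** For a term $t$ over $X$ define $h(t),e(t)\in F$ and $\mathrm{last}(t)\in X$ by
$$h(x)=1,\qquad \mathrm{last}(x)=x,\qquad e(t)=h(t)\,\mathrm{last}(t)\,h(t)^{-1},$$
$$h(st)=e(s)h(t),\qquad \mathrm{last}(st)=\mathrm{last}(t).$$

By induction, the value of $t$ is $(h(t),\mathrm{last}(t))$: if $s,t$ have values $(h(s),\mathrm{last}(s))$ and $(h(t),\mathrm{last}(t))$, then the product has first coordinate $h(s)\,\mathrm{last}(s)\,h(s)^{-1}h(t)=e(s)h(t)$. The element $e$ satisfies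
$$e(x)=x,\qquad e(st)=e(s)h(t)\,\mathrm{last}(t)\,h(t)^{-1}e(s)^{-1}=e(s)e(t)e(s)^{-1}. \tag{2}$$
So $e(t)$ is the value of $t$ in $F$ under conjugation. Finally, peel off left factors: every term is uniquely
$$t=a_1(a_2(\cdots(a_kx)\cdots)),\qquad x=\mathrm{last}(t),\ k\ge0,\qquad\text{and then}\qquad h(t)=e(a_1)\cdots e(a_k). \tag{3}$$

Some values: $h(x(yz))=xy$, and $h((xy)(xz))=xyx^{-1}\cdot x=xy$, in agreement with LD. Also $e(xx)=x$, so $h((xx)y)=x=h(xy)$, in agreement with LI. On the other hand $h(x(yx))=xy$ and $h((xy)x)=xyx^{-1}$ differ, so the identity $x(yx)=(xy)x$ fails in the LD left quasigroup $F\times X$. After one more multiplication the difference disappears: $e(x(yx))=xyxy^{-1}x^{-1}$ and $e((xy)x)=xyx^{-1}\cdot x\cdot xy^{-1}x^{-1}=xyxy^{-1}x^{-1}$, so $(x(yx))z$ and $((xy)x)z$ have the same value.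

**Theorem 1.** For terms $s,t$ the following are equivalent:

1. $s=t$ holds in all left divisible LD groupoids;
2. $s=t$ holds in all LD left quasigroups;
3. $s=t$ holds in all left cancellative LDLI groupoids;
4. $\mathrm{last}(s)=\mathrm{last}(t)$ and $h(s)=h(t)$ in the free group.

*Consequently $\mathrm{LDLD}=\mathrm{LDLQ}=\mathrm{LCLDLI}$, and the equational theory is decidable, by the word problem in free groups.*

The implications $1\Rightarrow2$ and $3\Rightarrow2$ are the trivial inclusions, and $2\Rightarrow4$ is evaluation in $F\times X$. All the work is in $4\Rightarrow1$ and $4\Rightarrow3$: an equality in a free group, where inverses are freely available, must be turned into an equality in a groupoid where they are not.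

## Terms in one variable, and one identity in two

Suppose first that only the variable $x$ occurs. By (2), $e(t)=x$ for every such $t$, so by (3) $h(t)=x^k$, where $k$ is the number of left factors. Theorem 1 then claims that in a left divisible LD groupoid $t(a)=a(a(\cdots(aa)\cdots))$, with $k$ left factors $a$. It suffices that $L_{t(a)}=L_a$ for every one-variable term $t$. By induction, if $L_{r(a)}=L_{s(a)}=L_a$, then (1) gives
$$L_{r(a)s(a)}L_a=L_{r(a)s(a)}L_{r(a)}=L_{r(a)}L_{s(a)}=L_aL_a ,$$
and $L_a$ is onto, so $L_{r(a)s(a)}=L_a$.

In two variables, test $(x(yx))z=((xy)x)z$. Write $p=xy$. By LD, $x(yx)=(xy)(xx)=p(xx)$. Hence, using (1), LI, and (1) again,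
$$L_{p(xx)}L_p=L_pL_{xx}=L_pL_x=L_{px}L_p ,$$
and since $L_p$ is onto, $L_{p(xx)}=L_{px}$. This is the identity.

Both arguments only ever cancel a surjective map *on the right*. A general equality in the free group may need cancellation on the left as well, and that is where the trouble lies.

## Two routes that stall: lifting, and operators one at a time

**Lifting.** The opening example suggests showing that every left divisible LD groupoid is a homomorphic image of an LD left quasigroup. This also works for $x\cdot y=f(y)$ with $f$ surjective on a set $A$. Let $\hat A$ be the set of sequences $(a_0,a_1,a_2,\dots)$ with $f(a_{k+1})=a_k$, let $\hat f(a_0,a_1,\dots)=(f(a_0),a_0,a_1,\dots)$, and put $x\cdot y=\hat f(y)$ on $\hat A$. The map $\hat f$ is bijective, its inverse being the deletion of the first entry, and $(a_0,a_1,\dots)\mapsto a_0$ is a homomorphism onto $A$.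

In general there is an obstacle. In an LD left quasigroup $Q$ the squaring map $a\mapsto aa$ is onto: given $a$, choose $b$ with $ab=a$; then (1) gives
$$L_aL_b=L_{ab}L_a=L_aL_a, \tag{4}$$
so $L_b=L_a$ because $L_a$ is injective, and $bb=ab=a$. Surjectivity of squaring passes to homomorphic images, so any $A$ that can be lifted must have it. In a left divisible LD groupoid, equation (4) is still available, but $L_a$ can no longer be cancelled on the left. In $\mathbb Q/\mathbb Z$, the choice $a=0$, $b=\tfrac12$ gives $ab=a$ but $bb=\tfrac12\ne a$. We do not decide here whether squaring is onto in every left divisible LD groupoid, so the proof must avoid lifting. (We come back to lifting in the last section.)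

**Operators one at a time.** Equation (1) looks like a conjugation relation: if the $L_a$ lived in a group, it would say $L_{ab}=L_aL_bL_a^{-1}$, which matches (2). So take the monoid of self-maps of $A$ generated by the $L_a$, and try to embed it in a group. It is right cancellative when all $L_a$ are onto. But it need not be left cancellative. In $\mathbb Q/\mathbb Z$,
$$L_0L_{1/2}(z)=2\bigl(2z-\tfrac12\bigr)=4z=L_0L_0(z),\qquad\text{while } L_{1/2}(0)=\tfrac12\neq 0=L_0(0).$$
So $L_0L_{1/2}=L_0L_0$ and $L_{1/2}\ne L_0$, and this monoid embeds in no group.

Look at the failure more closely. It is a coincidence at particular parameters. The operators $L_{u_1}L_{u_2}\colon z\mapsto 4z-2u_2-u_1$ and $L_{u_1}L_{u_1}\colon z\mapsto 4z-3u_1$ agree at $(u_1,u_2)=(0,\tfrac12)$, but not at $(0,\tfrac14)$. An identity is a statement about all parameters at once. So we should not fix the parameters: the objects to multiply are left translations *as functions of the parameters*. An equation between such functions may be used at any parameters we like, and this freedom will replace the missing cancellation.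

## Left translations as functions of their parameters

Let $A$ be an LD groupoid and $n\ge1$.

**Definition.** For a term $t$ in $x_1,\dots,x_n$ let $\lambda_t$ be the function from $A^n$ to the self-maps of $A$ given by $\lambda_t(u)=L_{t(u)}$. Let $M_n(A)$ be the monoid generated by all the $\lambda_t$ under pointwise composition, $(fg)(u)=f(u)g(u)$; its identity element is the constant function with value $\mathrm{id}_A$.

In $M_2(\mathbb Q/\mathbb Z)$, for example, $\lambda_{x_1}\lambda_{x_2}$ and $\lambda_{x_1}\lambda_{x_1}$ are different elements, by the computation just made.

We need three rules. Applying (1) at each $u$ gives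
$$\lambda_s\lambda_t=\lambda_{st}\lambda_s. \tag{5}$$
Applying (5) to the pair $st,\,s$ gives $\lambda_{st}\lambda_s=\lambda_{(st)s}\lambda_{st}$, and therefore
$$\lambda_{(st)s}\lambda_{st}=\lambda_{st}\lambda_s=\lambda_s\lambda_t. \tag{6}$$
So $\lambda_{st}$ occurs both as a left factor and as a right factor: it is on the left in the middle expression and on the right in the first one. We use both facts later.

The third rule moves a left translation across an element of $M_n(A)$ at the cost of changing the parameters. For $a\in A$ and $u\in A^n$ put $au=(au_1,\dots,au_n)$. Since $L_a$ is an endomorphism, $a\,t(u)=t(au)$, so (1) gives $L_aL_{t(u)}=L_{t(au)}L_a$. Moving $L_a$ across the factors of a product one after another, we get, for every $f\in M_n(A)$,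
$$L_a\,f(u)=f(au)\,L_a. \tag{7}$$

## From cancellation to identities

Recall Ore's theorem (Clifford–Preston, *The Algebraic Theory of Semigroups* I, §1.10): a cancellative monoid $M$ in which $Ma\cap Mb\neq\emptyset$ for all $a,b\in M$ embeds in a group. Cancellative means cancellative on both sides. A familiar case is a commutative cancellative monoid, such as $(\mathbb N,+)$ inside $(\mathbb Z,+)$; there $ab=ba$ lies in both $Ma$ and $Mb$. The identity of $M$ goes to an idempotent of the group, hence to $1$.

**Proposition 2.** If $M_n(A)$ is cancellative (on both sides) for all $n$, then $A$ satisfies every identity $s=t$ with $\mathrm{last}(s)=\mathrm{last}(t)$ and $h(s)=h(t)$.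

*Proof.* Let the variables of $s,t$ be among $x_1,\dots,x_n$ and put $M=M_n(A)$.

**Step 1: Ore's condition.** We show that any $a,b\in M$ have a common left multiple. For a term $p$ and $b=\lambda_{t_1}\cdots\lambda_{t_m}$, moving $\lambda_p$ through the factors by (5) gives $\lambda_pb=b'\lambda_p$ with $b'=\lambda_{pt_1}\cdots\lambda_{pt_m}\in M$. Now let $a=\lambda_{p_1}\cdots\lambda_{p_k}$. Applying this with $p_k$, then $p_{k-1}$, and so on, we obtain $b'\in M$ with $ab=b'a$. This element lies in $Ma\cap Mb$. So $M$ is cancellative and satisfies Ore's condition, and it embeds in a group $G$.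

**Step 2: the free group acts through $e$.** We show that $\lambda_t$ is the image of $e(t)$. In $G$, relation (5) reads $\lambda_{st}=\lambda_s\lambda_t\lambda_s^{-1}$. Let $\theta:F(x_1,\dots,x_n)\to G$ be the homomorphism with $\theta(x_i)=\lambda_{x_i}$. Then $\theta(e(t))=\lambda_t$ for every term $t$ in $x_1,\dots,x_n$, by induction: for variables this is the definition, and by (2),
$$\theta(e(st))=\theta(e(s))\theta(e(t))\theta(e(s))^{-1}=\lambda_s\lambda_t\lambda_s^{-1}=\lambda_{st}.$$

**Step 3: return to $A$.** We turn the equality of $h$-values into an equality of terms. Write $s=a_1(\cdots(a_kx)\cdots)$ and $t=b_1(\cdots(b_mx)\cdots)$ as in (3), with the same last variable $x$. By (3) and the hypothesis,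
$$e(a_1)\cdots e(a_k)=h(s)=h(t)=e(b_1)\cdots e(b_m).$$
Applying $\theta$ gives $\lambda_{a_1}\cdots\lambda_{a_k}=\lambda_{b_1}\cdots\lambda_{b_m}$ in $G$, hence in $M$, because $M$ embeds (an empty product is the identity). So for every $u\in A^n$ the maps $L_{a_1(u)}\cdots L_{a_k(u)}$ and $L_{b_1(u)}\cdots L_{b_m(u)}$ are equal. Evaluate both at the value of $x$ under $u$: the result is $s(u)=t(u)$. $\square$

All inverses live in $G$, which has no reason to act on $A$; they are gone again by the time we return to $A$. What remains is cancellativity of $M_n(A)$ in our two classes.

## Cancellation when left translations are onto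

**Lemma 3.** If $A$ is a left divisible LD groupoid, then $M_n(A)$ is cancellative for all $n$.

*Proof.* **Step 1: right cancellation.** This is the easy side. All values of elements of $M_n(A)$ are compositions of surjective maps, hence surjective. If $fk=gk$, then $f(u)k(u)=g(u)k(u)$ for all $u$, so $f(u)=g(u)$ for all $u$.

**Step 2: only the translations of the parameters matter.** Let $u,v\in A^n$ with $L_{u_j}=L_{v_j}$ for all $j$. We show that $f(u)=f(v)$ for every $f\in M_n(A)$. It suffices to show $L_{t(u)}=L_{t(v)}$ for each term $t$, by induction. For variables it is the hypothesis. For $t=rs$ put $R=r(u)$, $R'=r(v)$, $S=s(u)$, $S'=s(v)$; by induction $L_R=L_{R'}$ and $L_S=L_{S'}$. Then by (1)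
$$L_{RS}L_R=L_RL_S=L_{R'}L_{S'}=L_{R'S'}L_{R'}=L_{R'S'}L_R,$$
and since $L_R$ is onto, $L_{RS}=L_{R'S'}$.

**Step 3: left cancellation of a variable.** Here the freedom in the parameters is used. Let $\lambda_{x_i}f=\lambda_{x_i}g$; we want $f=g$. At a tuple $v\in A^n$ the equation says $L_{v_i}f(v)=L_{v_i}g(v)$. By (7) with $a=v_i$, this becomes
$$f(v_iv)\,L_{v_i}=g(v_iv)\,L_{v_i}.$$
The unwanted factor has moved to the right, where surjectivity removes it: $f(v_iv)=g(v_iv)$ for all $v\in A^n$.

So $f$ and $g$ agree at all tuples of the form $v_iv$. Now let $u\in A^n$ be arbitrary. Put $v_i=u_i$ and, for $j\ne i$, use left divisibility to choose $v_j$ with $u_iv_j=u_j$. Then $v_iv$ agrees with $u$ in all places except the $i$-th, where it has $u_iu_i$ instead of $u_i$. But $L_{u_iu_i}=L_{u_i}$ by LI, so Step 2 applies to the tuples $u$ and $v_iv$, and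
$$f(u)=f(v_iv)=g(v_iv)=g(u).$$

**Step 4: left cancellation in general.** We show by induction on $t$ that $\lambda_t$ can be cancelled on the left. Variables are done. Let $\lambda_{st}f=\lambda_{st}g$. Multiply on the left by $\lambda_{(st)s}$; by (6), $\lambda_s\lambda_tf=\lambda_s\lambda_tg$. By the induction hypothesis we may cancel $\lambda_s$ and then $\lambda_t$, so $f=g$. Since the $\lambda_t$ generate $M_n(A)$, the monoid is left cancellative. $\square$

Compare this with the failure in $\mathbb Q/\mathbb Z$. There we knew $L_0f=L_0g$ for one value of the parameters only. Step 3 compares $f$ and $g$ at $u$ by using the hypothesis at a different tuple $v$.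

## Cancellation when left translations are one-to-one

Now left cancellation is the easy side and right cancellation needs an argument. The same tools work in mirror image. LI is now part of the hypothesis.

**Lemma 4.** If $A$ is a left cancellative LDLI groupoid, then $M_n(A)$ is cancellative for all $n$.

*Proof.* **Step 1: left cancellation.** All values of elements of $M_n(A)$ are compositions of injective maps, hence injective. If $kf=kg$, then $k(u)f(u)=k(u)g(u)$, so $f(u)=g(u)$ for all $u$.

**Step 2: right cancellation of a variable.** Let $f\lambda_{x_i}=g\lambda_{x_i}$, that is, $f(y)L_{y_i}=g(y)L_{y_i}$ for all $y\in A^n$. Given $u\in A^n$, use this at the tuple $y=u_iu$. Its $i$-th entry is $u_iu_i$, and $L_{u_iu_i}=L_{u_i}$ by LI. So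
$$f(u_iu)L_{u_i}=g(u_iu)L_{u_i}.$$
By (7), read from right to left, this is $L_{u_i}f(u)=L_{u_i}g(u)$. Since $L_{u_i}$ is injective, $f(u)=g(u)$. As $u$ was arbitrary, $f=g$.

**Step 3: right cancellation in general.** By induction on $t$ we show that $\lambda_t$ can be cancelled on the right. Let $f\lambda_{st}=g\lambda_{st}$. Multiply on the right by $\lambda_s$; by (5), $f\lambda_s\lambda_t=g\lambda_s\lambda_t$. By the induction hypothesis cancel $\lambda_t$ and then $\lambda_s$, so $f=g$. Since the $\lambda_t$ generate $M_n(A)$, it is right cancellative. $\square$

## The four conditions are equivalent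

*Proof of Theorem 1.* An LD left quasigroup is left divisible, hence LI, and it is left cancellative. So it belongs to the classes in conditions 1 and 3, which gives $1\Rightarrow2$ and $3\Rightarrow2$. If $s=t$ holds in all LD left quasigroups, it holds in $F\times X$; evaluating at $x\mapsto(1,x)$ gives $(h(s),\mathrm{last}(s))=(h(t),\mathrm{last}(t))$, which is condition 4. So $2\Rightarrow4$. Finally, Proposition 2 with Lemma 3 gives $4\Rightarrow1$, and Proposition 2 with Lemma 4 gives $4\Rightarrow3$.

So the three generating classes satisfy the same identities, and by Birkhoff's theorem they generate the same variety: $\mathrm{LDLD}=\mathrm{LDLQ}=\mathrm{LCLDLI}$. To decide whether $s=t$ holds there, compute the last variables and the words $h(s)$ and $h(t)$, and compare these words in the free group. $\blacksquare$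

The half-conjugacy groupoids generate the same variety too. They are LD left quasigroups, and an identity valid in all of them is valid in $F\times X$, so it satisfies condition 4. This recovers the Dehornoy–Kepka theorem as quoted above.

## The free groupoid of the variety

Let $M\subseteq F(X)$ be the submonoid generated by all $e(t)$, with $t$ a term over $X$. By (3), $h(t)\in M$ for every $t$. Conversely, an element of $M$ is a product $e(a_1)\cdots e(a_k)$, and for every $x\in X$ the pair $(e(a_1)\cdots e(a_k),x)$ is the value of the term $a_1(\cdots(a_kx)\cdots)$. So the values $(h(t),\mathrm{last}(t))$ form exactly the set $M\times X$, and $M\times X$ is the subgroupoid of $F\times X$ generated by the elements $(1,x)$.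

**Corollary 5.** $M\times X$ is the free groupoid over $X$ in LDLD. For every left divisible LD groupoid $A$ and $u\in A^X$, the map $\Psi_u(h(t),\mathrm{last}(t))=t(u)$ is a well-defined homomorphism $M\times X\to A$. In particular (take $X=A$), every left divisible LD groupoid is a homomorphic image of a subgroupoid of an LD left quasigroup.

*Proof.* As a subgroupoid of an LD left quasigroup, $M\times X$ lies in the variety. Let $A$ be in LDLD and $u\in A^X$. If two terms have the same value in $M\times X$, then by $4\Rightarrow1$ of Theorem 1 they are identified by an identity of LDLD, so they have the same value at $u$. Thus $\Psi_u$ is well defined. It is a homomorphism because the product of the values of $s$ and $t$ is the value of $st$, and it sends $(1,x)$ to $u(x)$. This is freeness; left divisible LD groupoids are a special case. For the last sentence, take $X=A$ and $u(a)=a$; then $\Psi_u$ is onto. $\square$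

For $X=\{x\}$ we have $M=\{x^k:k\ge0\}$ and $(x^a,x)\wedge(x^b,x)=(x^{b+1},x)$. So the free groupoid on one generator is $\mathbb N$ with $a\cdot b=b+1$, in agreement with our computation of one-variable terms. It is not left divisible.

## Idempotent groupoids and conjugation

We saw that $x(yx)=(xy)x$ fails in $F\times X$ although $e$ takes the same value on both sides. In an idempotent LD groupoid this identity does hold: $x(yx)=(xy)(xx)=(xy)x$. This is a case of a general statement.

We need two facts about a free group. Distinct free generators are not conjugate, since they differ in the abelianization. And the centralizer of a generator $x$ is $\langle x\rangle$: if $g$ commutes with $x$, write $g=x^ig'$ with $g'$ a reduced word not beginning with $x^{\pm1}$; then $g'$ commutes with $x$ too. If $g'\ne1$, then $xg'$ is reduced, of length $|g'|+1$. So $g'x=xg'$ has length $|g'|+1$ as well, which means that there is no cancellation in $g'x$ and it begins with the first letter of $g'$. That letter is not $x$, whereas $xg'$ begins with $x$, a contradiction.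

**Theorem 6.** For terms $s,t$ the following are equivalent: $s=t$ holds in

- (a) all idempotent left divisible LD groupoids;
- (b) all idempotent LD left quasigroups;
- (c) all groups with conjugation $x\cdot y=xyx^{-1}$;
- (d) all idempotent left cancellative LD groupoids;

*and* (e) $e(s)=e(t)$ *in the free group.*

*Proof.* **Step 1: the easy implications.** The classes get smaller, so (a)$\Rightarrow$(b), (d)$\Rightarrow$(b) and (b)$\Rightarrow$(c). In $F$ under conjugation with $x\mapsto x$, a term $t$ has value $e(t)$ by (2), so (c)$\Rightarrow$(e).

**Step 2: how far $e$ determines $h$.** Assume (e), and let $x=\mathrm{last}(s)$, $y=\mathrm{last}(t)$. Then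
$$h(s)\,x\,h(s)^{-1}=h(t)\,y\,h(t)^{-1},$$
so $x$ and $y$ are conjugate generators, and $x=y$. Hence $h(t)^{-1}h(s)$ centralizes $x$, and $h(s)=h(t)x^k$ with $k\in\mathbb Z$. By symmetry in $s$ and $t$ we may assume $k\ge0$.

**Step 3: absorb the power of $x$.** We change $t$ into a term with the same $h$ as $s$, by a change that idempotence does not notice. Write $t=b_1(\cdots(b_mx)\cdots)$ and put
$$t'=b_1(\cdots(b_m\,q)\cdots),\qquad q=x(x(\cdots(xx)\cdots))\ \text{ with } k+1 \text{ occurrences of } x .$$
Then $h(q)=x^k$, so $h(t')=e(b_1)\cdots e(b_m)\,x^k=h(t)x^k=h(s)$, and $\mathrm{last}(t')=x=\mathrm{last}(s)$. Idempotence implies LI, so the groupoids in (a) and in (d) fall under conditions 1 and 3 of Theorem 1, and $s=t'$ holds in all of them. By idempotence $q=x$ there, so $t'=t$. Hence $s=t$ holds in all groupoids of (a) and of (d). $\square$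

## Countable groupoids with surjective squaring

We return to lifting. Surjectivity of squaring was seen to be necessary. For countable groupoids (finite ones included) it is also sufficient.

**Theorem 7.** A countable groupoid $A$ is a homomorphic image of an LD left quasigroup if and only if $A$ is LD and left divisible and its squaring map $a\mapsto aa$ is surjective. Every countable idempotent left divisible LD groupoid is a homomorphic image of the conjugation quandle $\{gxg^{-1}:g\in F(X),\ x\in X\}$, where $X$ is a set in bijection with $A$.

Here the conjugation quandle is the displayed set with the operation $p\cdot q=pqp^{-1}$.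

*Proof.* **Step 1: necessity (any cardinality).** LD and left divisibility hold in an LD left quasigroup by definition, and squaring is onto there by the argument at (4). All three properties pass to homomorphic images.

For sufficiency, let $X=A$ as a set, $F=F(X)$, and let $M\subseteq F$ be as in Corollary 5. That corollary gives homomorphisms $M\times X\to A$. To extend from $M\times X$ to the left quasigroup $F\times X$, we imitate the sequences $(a_0,a_1,\dots)$ used for $x\cdot y=f(y)$: we choose a sequence of homomorphisms, each recovered from the next by a left translation.

**Step 2: one step backwards.** For $c\in X$ and $v\in A^X$ define $T_cv\in A^X$ by $(T_cv)(x)=v(c)\cdot v(x)$. We show that each $T_c$ maps $A^X$ onto $A^X$. Given $u$, use surjectivity of squaring to choose $v(c)$ with $v(c)v(c)=u(c)$. For $x\neq c$, use left divisibility to choose $v(x)$ with $v(c)v(x)=u(x)$. Then $T_cv=u$. This is the one place where squaring matters.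

**Step 3: the sequence.** Let $(c_k)_{k\ge1}$ be a sequence in $X$ in which every element of $X$ occurs infinitely often; it exists because $X$ is countable. Let $u^{(0)}(x)=x$, and by Step 2 choose $u^{(k)}$ successively with $T_{c_k}u^{(k)}=u^{(k-1)}$. Put $\Psi_k=\Psi_{u^{(k)}}:M\times X\to A$. We relate $\Psi_{k-1}$ to $\Psi_k$. Since $L_{v(c)}$ is an endomorphism, $t(T_cv)=v(c)\cdot t(v)$, which is the value at $v$ of the term $c\,t$; and $h(c\,t)=e(c)h(t)=c\,h(t)$. With $c=c_k$ and $v=u^{(k)}$ this gives
$$\Psi_{k-1}(g,x)=\Psi_k(c_kg,\,x)\qquad(g\in M,\ x\in X). \tag{8}$$

**Step 4: every element of $F$ is eventually moved into $M$.** Let $p_0=1$ and $p_k=c_kc_{k-1}\cdots c_1$. Let $D$ be the set of $g\in F$ such that $p_kg\in M$ for some $k$. Since $X\subseteq M$ (as $e(x)=x$), once $p_kg\in M$ we have $p_lg=c_l\cdots c_{k+1}\,p_kg\in M$ for all $l\ge k$. We claim $D=F$.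

Clearly $1\in D$, and $DX\subseteq D$ because $p_kg\in M$ implies $p_kgx\in M$. Now let $g\in D$ with $p_kg\in M$, and let $x\in X$. Choose $l>k$ with $c_l=x$. Then $m=p_{l-1}g$ lies in $M$, and
$$p_l\,gx^{-1}=c_l\,p_{l-1}g\,x^{-1}=x\,m\,x^{-1}.$$
By (2), $x\,e(t)\,x^{-1}=e(xt)$, so conjugation by $x$ maps the generators of $M$ into $M$, and $xMx^{-1}\subseteq M$. Hence $gx^{-1}\in D$. So $D$ contains $1$ and is closed under right multiplication by all $x$ and all $x^{-1}$; therefore $D=F$.

**Step 5: the homomorphism.** Define $\psi:F\times X\to A$ by
$$\psi(g,x)=\Psi_k(p_kg,\,x)\qquad\text{for any } k \text{ with } p_kg\in M .$$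
By Step 4 such $k$ exist, and if $k$ is one then so is $k+1$. By (8), $\Psi_k(p_kg,x)=\Psi_{k+1}(c_{k+1}p_kg,x)=\Psi_{k+1}(p_{k+1}g,x)$, so the value does not depend on $k$.

To see that $\psi$ is a homomorphism, let $(g,x),(g',y)\in F\times X$ and choose $k$ with $p_kg,\,p_kg'\in M$. In $M\times X$,
$$(p_kg,x)\wedge(p_kg',y)=\bigl(p_kg\,x\,g^{-1}p_k^{-1}\,p_kg',\;y\bigr)=\bigl(p_k\,gxg^{-1}g',\;y\bigr).$$
In particular $p_k\,gxg^{-1}g'\in M$. Applying the homomorphism $\Psi_k$ gives $\psi(g,x)\,\psi(g',y)=\psi\bigl((g,x)\wedge(g',y)\bigr)$.

Finally $\psi(1,x)=\Psi_0(1,x)=u^{(0)}(x)=x$, so $\psi$ is onto. Thus $A$ is a homomorphic image of the LD left quasigroup $F\times X$.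

**Step 6: the idempotent case.** If $A$ is idempotent, squaring is the identity map, so $\psi$ exists; we factor it through the conjugation quandle. Since $(g,x)\wedge(g,x)=(gxg^{-1}g,x)=(gx,x)$, idempotence of $A$ gives $\psi(gx,x)=\psi(g,x)$. Hence $\psi(g,x)$ depends only on $x$ and the coset $g\langle x\rangle$. If $gxg^{-1}=g'x'g'^{-1}$, then $x=x'$ because distinct generators are not conjugate, and $g^{-1}g'$ centralizes $x$, so $g'\in g\langle x\rangle$. Therefore $\psi(g,x)$ depends only on $gxg^{-1}$. The map $(g,x)\mapsto gxg^{-1}$ is a homomorphism of $F\times X$ onto the conjugation quandle, because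
$$(gxg^{-1}g',\,y)\;\longmapsto\;(gxg^{-1})(g'yg'^{-1})(gxg^{-1})^{-1}.$$
So $\psi$ factors through this homomorphism, and the induced map from the conjugation quandle onto $A$ is a homomorphism. $\square$

For instance, $\mathbb Q/\mathbb Z$ with $x\cdot y=2y-x$ is countable, idempotent, left divisible and LD, so it is an image of a conjugation quandle, as well as of $\mathbb Q$. Besides the surjectivity of squaring, we leave undecided whether Theorem 7 extends to uncountable $A$: Step 3 uses a single sequence that visits every element of $X$ infinitely often. Neither point affects Theorem 1, whose proof uses neither countability nor surjectivity of squaring.
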